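\title{A Sublinear Competitive Ratio for Online Dynamic Minimum Linear Arrangement}

\begin{abstract}
In dynamic minimum linear arrangement, $n$ elements stand on a line, requests for pairs of elements arrive one at a time, serving a request costs the distance between its two elements, and the order may be changed at a price of $\gamma$ per swap of neighbors. Never changing the order is $O(n)$-competitive. We prove that for fixed $\gamma\ge1$ there is a randomized online algorithm with competitive ratio $O(\sqrt{n\log n})$ against an oblivious adversary. The minimax theorem reduces the problem to short request sequences drawn from a known distribution. At every dyadic scale between $\sqrt{n\log n}$ and $n$ the algorithm then tracks, element by element, a posterior estimate of the coarse position in an optimal solution, updates this estimate only when it has drifted far in relative entropy, and rounds it with shared exponential clocks.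
\end{abstract}

\section{The problem and the result}\label{sec:intro}

Let $V$ be a set of $n\ge2$ elements. A \emph{permutation} is a bijection $\pi\colon V\to\{1,\dots,n\}$, which places the elements on $n$ equidistant points of a line. For permutations $\pi,\pi'$ let $\operatorname{inv}(\pi,\pi')$ be the minimum number of swaps of adjacent elements that turn $\pi$ into $\pi'$. This number equals the number of pairs that $\pi$ and $\pi'$ order differently: a swap reverses exactly one pair, and bubble sort reverses only pairs that are out of order. Thus $\operatorname{inv}$ is a metric, and $\operatorname{inv}\le n^2/2$.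

An instance of \emph{dynamic minimum linear arrangement} consists of an initial permutation $\pi_0$ and a sequence $\sigma=(r_1,\dots,r_m)$ of \emph{requests}, each an unordered pair $r_t=\{u_t,v_t\}$ of distinct elements. A solution is a sequence of permutations $\pi_1,\dots,\pi_m$. In step $t$ the order is first changed from $\pi_{t-1}$ to $\pi_t$ and then $r_t$ is served, so that the total cost is
\[
\sum_{t=1}^m\Big(\gamma\,\operatorname{inv}(\pi_{t-1},\pi_t)+|\pi_t(u_t)-\pi_t(v_t)|\Big).
\]
The two terms are the \emph{rearrangement cost} and the \emph{request cost}, and $\gamma\ge1$ is a constant independent of $n$. The minimum total cost is $\mathrm{OPT}(\pi_0,\sigma)$.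

An \emph{online algorithm} chooses $\pi_t$ knowing only $\pi_0$ and $r_1,\dots,r_t$. It may be randomized; its cost $\mathrm{ALG}(\pi_0,\sigma)$ is then measured in expectation against an \emph{oblivious} adversary, who fixes all of $\sigma$ in advance. The algorithm is \emph{$c(n)$-competitive} if there is a number $\beta=\beta(n,\gamma)$ such that
\[
\mathbb E[\mathrm{ALG}(\pi_0,\sigma)]\le c(n)\cdot\mathrm{OPT}(\pi_0,\sigma)+\beta
\]
for all $n$, $\pi_0$, $m$ and $\sigma$, where $c(n)$ and $\beta$ do not depend on $\pi_0$, $m$ or $\sigma$.

Every request costs between $1$ and $n-1$. Hence $\mathrm{OPT}\ge m$, and the algorithm that never moves is $(n-1)$-competitive. It is no better than that: on $m$ copies of the pair at the two ends of $\pi_0$ it pays $(n-1)m$, while moving one end next to the other costs $\gamma(n-2)+m$ in total. A swap shortens a distance by at most $1$ and costs $\gamma\ge1$, so rearranging never pays for itself on the current request; it is a bet on requests still to come. (This is the point of $\gamma\ge1$. If instead $\gamma\le 1/n$, making each requested pair adjacent costs at most $2$ per step and is $2$-competitive.)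 In particular a deterministic algorithm pays at least $n-1$ in every step if $r_t$ is always the pair at the ends of $\pi_{t-1}$. Many natural online policies are known to have competitive ratio $\Omega(n/\log n)$, while the best known lower bound for every online algorithm is $\Omega(\log n)$. The question, posed in \cite{dmla}, is this:
\begin{quote}
Is there an online algorithm that is $c(n)$-competitive with $c(n)=o(n)$?
\end{quote}
The ease with which an algorithm is made to pay order $n$ per step, and the failure of natural policies, might suggest that the answer is no. The answer is yes. Throughout the paper,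
\begin{equation}\label{eq:params}
H=\lceil2\gamma n^2\rceil,\qquad N=n(H+1),\qquad a=8\ln N,\qquad \rho=128\sqrt{na}+48\,a\,(1+\log_2n).
\end{equation}

\begin{theorem}\label{thm:main}
For every $n\ge2$ and $\gamma\ge1$ there is a randomized online algorithm for dynamic minimum linear arrangement such that
\[
\mathbb E[\mathrm{ALG}(\pi_0,\sigma)]\le2\rho\cdot\mathrm{OPT}(\pi_0,\sigma)+H(n+\gamma n^2)
\]
for all $\pi_0$, all $m$ and all request sequences $\sigma$ of length $m$ (oblivious adversary). For fixed $\gamma$ this gives $c(n)=2\rho=O(\sqrt{n\log n})=o(n)$.
\end{theorem}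

The last sentence follows from $N\le4\gamma n^3$: this gives $a=O(\log(\gamma n))$, so $\rho=O(\sqrt{n\log n}+\log^2n)$ for fixed $\gamma$. This is the only place where it matters that $\gamma$ does not grow with $n$. The constants are not optimized. The algorithm is not explicit, since it is assembled from optimal mixed strategies of finite games. Nothing is claimed about the optimality of the bound; the gap to the $\Omega(\log n)$ lower bound and the deterministic case are not settled here.

The proof has three steps. First, the minimax theorem lets us assume that $\sigma$ has length $H$ and is drawn from a distribution known to the algorithm (Section~\ref{sec:minimax}); the optimal solution becomes a hidden random object about which the algorithm holds a posterior. Second, it suffices to know roughly, at each dyadic scale $b$, which elements the optimal solution keeps in a common window of length $b$ (Section~\ref{sec:scales}). Third, these windows can be tracked online (Sections~\ref{sec:tools} and~\ref{sec:tracking}). Section~\ref{sec:assembly} fixes the parameters and adds up the costs. The third step is the heart of the matter, and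 we begin with its smallest case.

\section{One element and two groups}\label{sec:toy}

Suppose that the optimal solution keeps an element $u$ in one of two groups, left or right, and never moves it. The algorithm does not know which, but it knows the conditional probability $p_t$ of ``left'' given the first $t$ requests. The sequence $(p_t)$ is a martingale. For a concrete case let $k$ be even and let $(p_t)$ be a symmetric random walk with steps $\pm1/k$, started at $1/2$ and stopped at the first time $T$ at which it reaches $0$ or $1$; the true group is left if $p_T=1$. The algorithm must put $u$ in a group at every time. It wants elements with nearly equal posteriors to end up together, and it wants few switches.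

A natural rule draws one uniform $U\in[0,1]$, shared by all elements and all times, and puts $u$ on the left when $U<p_t$. Two elements with posteriors $p$ and $p'$ are then separated with probability $|p-p'|$, and $u$ switches in a step with probability $1/k$. Up to time $T$ the process $p_t^2-t/k^2$ is a martingale, so optional stopping gives
\[
\mathbb E[T]=k^2\big(\mathbb E[p_T^2]-p_0^2\big)=k^2\big(\tfrac12-\tfrac14\big)=\tfrac{k^2}4 .
\]
The expected number of switches is $k/4$. This is unbounded in $k$, although the optimal solution never moved. The reason is a mismatch of exponents: boundedness of the martingale controls the sum of the \emph{squared} increments, here $\mathbb E[T]/k^2=1/4$, whereas switches are paid for by the sum of the \emph{absolute} increments.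

The remedy is laziness. Let $\delta$ be a multiple of $1/k$ such that $1/(2\delta)$ is an integer. Keep a stale copy $y$ of the posterior, initially $1/2$, reset $y$ to $p_t$ only when $|p_t-y|=\delta$, and compare $U$ with $y$. The successive values of $y$ form a symmetric walk with steps $\pm\delta$, stopped at $0$ or $1$, so the computation above applies with $1/\delta$ in place of $k$: there are $1/(4\delta)$ switches in expectation, whatever $k$ is. The price is that two elements with the same current posterior may hold stale copies that differ by almost $2\delta$, and are then separated with about that probability.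

A count of orders of magnitude already predicts the exponent in Theorem~\ref{thm:main}. Let the groups have size $b$. A wrong separation costs about $b$, so staleness costs about $b\delta$ per request, against at least $1$ for the optimal solution. If the optimal solution does move $u$ to the other group, which takes it about $b$ swaps, learning may start afresh and cost the algorithm $1/\delta$ switches of about $b$ swaps each. The two ratios $b\delta$ and $1/\delta$ balance at $\delta=b^{-1/2}$, where both are $\sqrt b$, and the largest scale $b\approx n$ gives $\sqrt n$. In the proof there are $N$ candidate groups in place of two. The squared difference becomes a relative entropy, the function $p^2$ becomes a log-partition function, the threshold $U$ becomes a family of exponential clocks, and $\ln N$ supplies the logarithm.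

\section{From a known distribution to every sequence}\label{sec:minimax}

The example presupposes a posterior, hence a prior, and the adversary does not provide one. The minimax theorem shows that we may assume one. It needs a finite game, so we cut time into blocks of length $H$. This length is large enough that restarting, which costs order $\rho\gamma n^2$, is paid for by the at least $H$ that the optimal solution spends in a block, and small enough that $\ln N=O(\log(\gamma n))$.

\begin{proposition}\label{prop:bayes}
Let $n\ge16a$, let $\pi_0$ be a permutation and let $\mathcal D$ be a probability distribution on request sequences of length $H$. There is a randomized online algorithm, depending on $\pi_0$ and $\mathcal D$, whose private randomness is independent of $\sigma\sim\mathcal D$, such that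
\[
\mathbb E[\mathrm{ALG}(\pi_0,\sigma)]\le\rho\,\mathbb E[\mathrm{OPT}(\pi_0,\sigma)]+\beta_0,\qquad\beta_0=\gamma\big(4\sqrt a\,n^{5/2}+n^2\big).
\]
\end{proposition}

We use von Neumann's minimax theorem in the following form. Let $g(f,\sigma)$ be a real function on a product of two finite sets. If for every distribution of $\sigma$ there is an $f$ with $\mathbb E_\sigma[g(f,\sigma)]\le\beta_0$, then there is a distribution of $f$ with $\mathbb E_f[g(f,\sigma)]\le\beta_0$ for every $\sigma$.

\begin{proof}[Proof of Theorem~\ref{thm:main} from Proposition~\ref{prop:bayes}]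
If $n<16a$, never move. The cost is at most $nm\le n\,\mathrm{OPT}$, and $n=\sqrt n\sqrt n<4\sqrt{na}\le2\rho$. Let now $n\ge16a$.

\emph{One block.} Fix a permutation $\pi$. A deterministic online algorithm $f$ for horizon $H$ is a map from request prefixes of length at most $H$ to permutations, so there are finitely many; there are also finitely many sequences $\sigma$ of length $H$. Put $g(f,\sigma)=\mathrm{ALG}_f(\pi,\sigma)-\rho\,\mathrm{OPT}(\pi,\sigma)$. Given $\mathcal D$, the algorithm of Proposition~\ref{prop:bayes} becomes one of the maps $f$ once its private randomness is fixed. As this randomness is independent of $\sigma$, the proposition says that $\mathbb E_\sigma[g(f,\sigma)]$, averaged over a random $f$, is at most $\beta_0$; so some $f$ has $\mathbb E_\sigma[g(f,\sigma)]\le\beta_0$. By the minimax theorem there is a distribution $\mathcal A_\pi$ on deterministic online algorithms whose expected cost is at most $\rho\,\mathrm{OPT}(\pi,\sigma)+\beta_0$ for \emph{every} $\sigma$ of length $H$.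

\emph{All blocks.} Split the input into consecutive blocks of length $H$. At the start of each block draw, with fresh randomness, an algorithm from $\mathcal A_{\pi'}$, where $\pi'$ is the current permutation, and follow it through the block. Fix an optimal solution for the whole input. Let $\sigma_k$ be the $k$th full block, $O_k$ the cost that this solution pays in it, and $\psi$ its permutation just before it. Starting from $\pi'$ and copying this solution costs, by the triangle inequality in the first step of the block, at most $O_k+\gamma\operatorname{inv}(\pi',\psi)$. Hence $\mathrm{OPT}(\pi',\sigma_k)\le O_k+\gamma n^2/2$ for every $\pi'$. Condition on the randomness used in earlier blocks. This fixes $\pi'$ and, because the adversary is oblivious, leaves $\sigma_k$ as it is. The expected cost in the block is therefore at most $\rho O_k+\rho\gamma n^2/2+\beta_0$. Now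
\[
\frac{\beta_0}\rho\le\gamma\,\frac{4\sqrt a\,n^{5/2}+n^2}{128\sqrt{na}}\le\gamma\Big(\frac{n^2}{32}+\frac{n^2}{128}\Big)\le\gamma n^2,
\]
and $O_k\ge H\ge2\gamma n^2$ since every request costs at least $1$. So the expected cost in the block is at most $\rho O_k+\frac32\rho\gamma n^2\le\rho O_k+\frac34\rho O_k\le2\rho O_k$. The last, incomplete block has fewer than $H$ steps, each of cost at most $n+\gamma n^2$. Summing and using $\sum_kO_k\le\mathrm{OPT}(\pi_0,\sigma)$ proves the theorem.
\end{proof}

The rest of the paper proves Proposition~\ref{prop:bayes}. Fix $\pi_0$ and $\mathcal D$. For each $\sigma$ of length $H$ fix an optimal solution $\pi^*_1,\dots,\pi^*_H$, put $\pi^*_0=\pi_0$, and let $\mathrm{OPT}_{\mathrm{req}}$ and $\mathrm{OPT}_{\mathrm{move}}$ be its request and rearrangement costs. Note that $\pi_t^*$ depends on all of $\sigma$. Let $\mathcal F_t$ be the $\sigma$-field generated by $r_1,\dots,r_t$, with $\mathcal F_0$ trivial; conditioning on $\mathcal F_t$ means conditioning on the observed prefix. The algorithm knows $\mathcal D$, so at time $t$ it can evaluate $\Pr(E\mid\mathcal F_t)$ for every event $E$ determined by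 $\sigma$. On prefixes of probability $0$ it acts arbitrarily.

\section{Labels and lexicographic orders}\label{sec:scales}

The hidden object $\pi^*_t$ takes $n!$ values, and an entropy argument that treats it as one unit would involve $\ln n!$, which is of order $n\ln n$ and exceeds the trivial ratio. We break it into questions about single elements: at scale $b$, in which window of length $b$ does $u$ lie? A fixed grid of windows could be exploited by requests and swaps that straddle a grid line, so we shift the grid at random.

\begin{lemma}[random shift]\label{lem:shift}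
Let $b\ge1$ be an integer, let $\theta\in\{0,\dots,b-1\}$, and define the \emph{label} $X_t(u)=\lfloor(\pi^*_t(u)+\theta)/b\rfloor$ and the number of label changes $M=\sum_{t=1}^H\#\{u:X_t(u)\ne X_{t-1}(u)\}$. For all $\sigma,\theta,t$, each label is carried by at most $b$ elements at time $t$. For fixed $\sigma$ and uniformly random $\theta$,
\begin{enumerate}
\item[(i)] $\Pr_\theta\big(X_t(u)\ne X_t(v)\big)\le|\pi^*_t(u)-\pi^*_t(v)|/b$,
\item[(ii)] $\gamma\,\mathbb E_\theta[M]\le2\,\mathrm{OPT}_{\mathrm{move}}/b$.
\end{enumerate}
\end{lemma}

\begin{proof}
The positions $j$ with a given value of $\lfloor(j+\theta)/b\rfloor$ lie among $b$ consecutive integers. Call the gap between positions $j$ and $j+1$ a boundary if $b$ divides $j+1+\theta$; this holds for exactly one $\theta$, so each gap is a boundary with probability $1/b$. The labels of $u$ and $v$ differ only if one of the $|\pi^*_t(u)-\pi^*_t(v)|$ gaps between them is a boundary, and a union bound gives (i). For (ii) fix, independently of $\theta$, a shortest sequence of swaps from $\pi^*_{t-1}$ to $\pi^*_t$. An element whose label changes takes part in a swap across a boundary. Each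 swap involves two elements and is across a boundary with probability $1/b$, so the expected number of label changes in step $t$ is at most $2\operatorname{inv}(\pi^*_{t-1},\pi^*_t)/b$.
\end{proof}

Conversely, groupings at several scales can be turned back into a permutation by sorting, coarsest scale first. The next lemma is deterministic.

\begin{lemma}[lexicographic order]\label{lem:lex}
Let $\ell\le h$ be integers and let $\mathcal C$ and $V$ be linearly ordered. For $\ell\le i\le h$ and $0\le t\le H$ let $A^i_t\colon V\to\mathcal C$ be a map and let $L^i_t=\max_{z}\#\{x:A^i_t(x)=z\}$; put $L^{h+1}_t=n$. Let $\hat\pi_t$ sort the elements lexicographically by the key $(A^h_t(u),A^{h-1}_t(u),\dots,A^\ell_t(u),u)$. Then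
\begin{align}
|\hat\pi_t(u)-\hat\pi_t(v)|&\le L^\ell_t+\sum_{i=\ell}^hL^{i+1}_t\,\mathbf 1\{A^i_t(u)\ne A^i_t(v)\},\label{eq:lexreq}\\
\operatorname{inv}(\hat\pi_{t-1},\hat\pi_t)&\le\sum_{i=\ell}^hL^{i+1}_t\,\#\{x:A^i_t(x)\ne A^i_{t-1}(x)\}.\label{eq:lexmove}
\end{align}
\end{lemma}

\begin{proof}
For $\ell\le i\le h+1$ let $\Gamma^i_t(u)=\{x:A^j_t(x)=A^j_t(u)\text{ for all }i\le j\le h\}$, so that $\Gamma_t^{h+1}(u)=V$ and $|\Gamma^i_t(u)|\le L^i_t$. A key that lies between two keys with a common prefix has that prefix too, so $\Gamma^i_t(u)$ occupies consecutive positions in $\hat\pi_t$. If $i$ is the highest level with $A^i_t(u)\ne A^i_t(v)$, then $u,v\in\Gamma^{i+1}_t(u)$ and their distance is at most $L^{i+1}_t$. If there is no such level, then $u,v\in\Gamma^\ell_t(u)$. This proves \eqref{eq:lexreq}.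

Let $\{x,y\}$ be ordered differently by $\hat\pi_{t-1}$ and $\hat\pi_t$. One of the two keys changed; let $i$ be the highest level at which the entry of $x$ or of $y$ changes from $t-1$ to $t$, and name the elements so that the entry of $x$ changes. Above level $i$ both keys are unchanged. If they differed at some level above $i$, the highest such level would decide the order of $x$ and $y$ at both times in the same way. So they agree above level $i$, that is, $y\in\Gamma^{i+1}_t(x)$. Charge the pair to $(x,i)$. Only pairs $(x,i)$ with $A^i_t(x)\ne A^i_{t-1}(x)$ are charged, each at most $L^{i+1}_t$ times, which proves \eqref{eq:lexmove}.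
\end{proof}

To see what the two lemmas achieve, let $2^h\le n<2^{h+1}$ and $\ell=0$, and suppose we could take for $A^i_t$ the label at scale $b_i=2^i$. Then $L_t^{i+1}\le2b_i$ and $L^0_t=1$, so a request at distance $d$ in $\pi^*_t$ would cost at most $1+2(h+1)d$ in expectation and rearranging would cost at most $4(h+1)\,\mathrm{OPT}_{\mathrm{move}}$. The labels thus carry all the information up to a factor $O(\log n)$. They are hidden, however, and the task is to construct online a substitute $A_t$ with the three properties just used: small classes, rare separation of elements with equal labels, and few changes.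

\section{Divergences and shared clocks}\label{sec:tools}

Let $\mu,\nu$ be probability distributions on a finite set $\mathcal C$ with $\mu(z),\nu(z)>0$ for all $z$; no others will occur. The \emph{total variation distance} is the metric $\mathrm{TV}(\mu,\nu)=\frac12\sum_z|\mu(z)-\nu(z)|=\sum_z(\mu(z)-\nu(z))^+$. It satisfies $\sum_z\min(\mu(z),\nu(z))=1-\mathrm{TV}$ and $\sum_z\max(\mu(z),\nu(z))=1+\mathrm{TV}$. The \emph{relative entropy} is $\mathrm{KL}(\mu\|\nu)=\sum_z\mu(z)\ln(\mu(z)/\nu(z))\ge0$. We use two standard inequalities. Pinsker's inequality states $\mathrm{TV}(\mu,\nu)\le\sqrt{\mathrm{KL}(\mu\|\nu)/2}$; it is the sense in which $\mathrm{KL}$ is a squared distance. The data processing inequality for a set $\emptyset\ne B\subsetneq\mathcal C$ with $\eta=\mu(B)$ and $q=\nu(B)$ states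
\begin{equation}\label{eq:dpi}
\mathrm{KL}(\mu\|\nu)\ge\eta\ln\frac\eta q+(1-\eta)\ln\frac{1-\eta}{1-q}.
\end{equation}

We shall sample from many distributions, one for each element and time. Independent samples would disagree often even when the distributions coincide. We need one source of randomness under which close distributions give equal samples with high probability, for all pairs at once. Let $(\xi_z)_{z\in\mathcal C}$ be independent exponential variables of rate $1$, the \emph{clocks}, and put
\[
A_\mu=\arg\min_{z\in\mathcal C}\ \xi_z/\mu(z),
\]
where ties, which have probability $0$, are broken by a fixed order. The variable $\xi_z/\lambda$ is exponential of rate $\lambda$, and among independent exponentials of rates $\lambda_z$ the smallest has index $z$ with probability $\lambda_z/\sum_{z'}\lambda_{z'}$. Hence $A_\mu$ has law $\mu$. For $\mathcal C=\{z,z'\}$ we have $A_\mu=z$ exactly when $\xi_z/(\xi_z+\xi_{z'})<\mu(z)$, which is the threshold rule of Section~\ref{sec:toy}.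

\begin{lemma}[shared clocks]\label{lem:clocks}
$\Pr(A_\mu\ne A_\nu)\le2\,\mathrm{TV}(\mu,\nu)$.
\end{lemma}

\begin{proof}
Let $\lambda_z=\min(\mu(z),\nu(z))$ and $\Lambda_z=\max(\mu(z),\nu(z))$, and let $E_z$ be the event that $\xi_z/\lambda_z<\xi_{z'}/\Lambda_{z'}$ for all $z'\ne z$. On $E_z$ we have $\xi_z/\mu(z)\le\xi_z/\lambda_z<\xi_{z'}/\Lambda_{z'}\le\xi_{z'}/\mu(z')$ for all $z'\neq z$, so $A_\mu=z$; the same chain with $\nu$ gives $A_\nu=z$. In particular the events $E_z$ are disjoint. With $\tau=\mathrm{TV}(\mu,\nu)$,
\[
\Pr(A_\mu=A_\nu)\ge\sum_z\frac{\lambda_z}{\lambda_z+\sum_{z'\ne z}\Lambda_{z'}}\ge\frac{\sum_z\lambda_z}{\sum_z\Lambda_z}=\frac{1-\tau}{1+\tau}\ge1-2\tau,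
\]
the last step because $(1-2\tau)(1+\tau)=1-\tau-2\tau^2$.
\end{proof}

\section{Tracking the labels at one scale}\label{sec:tracking}

In this section an integer $b\ge1$, a shift $\theta\in\{0,\dots,b-1\}$ and a number $\kappa>0$ are fixed. The labels $X_t(u)$ and the count $M$ of Lemma~\ref{lem:shift} are then functions of $\sigma$. Probabilities refer to $\sigma\sim\mathcal D$ and to one family of clocks independent of $\sigma$.

\subsection*{The construction}

\emph{Centers.} The obvious candidates for the group of $u$ are the labels themselves, weighted by $\Pr(X_t(u)=\lambda\mid\mathcal F_t)$. This fails to keep classes small. Imagine a posterior that knows the partition of $V$ into groups with equal labels but regards their order on the line as uniformly random. Then all elements have the same posterior on labels, and shared clocks put all $n$ of them in one class. What matters is which elements are together, so we name a group by a member and a time. A \emph{center} is a pair $z=(c,s)$ in $\mathcal C=V\times\{0,\dots,H\}$; it stands for the random label $X_s(c)$, and $|\mathcal C|=N$. Put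
\[
p_t(u,z)=\Pr\big(X_t(u)=X_s(c)\,\big|\,\mathcal F_t\big),\qquad z=(c,s).
\]
This number is available at time $t$ for every center, including those with $s>t$. Every element has at every time a perfect center, $p_t(u,(u,t))=1$. The time stamp makes the label $X_s(c)$ independent of the current time; Lemma~\ref{lem:move} depends on this.

\emph{Weights.} Sending $u$ to $(u,t)$ would separate all pairs and change at every step. Sampling in proportion to $p_t(u,\cdot)$ could let many poor centers outweigh the few good ones. We take exponential weights,
\[
w_t(u,z)=e^{a\,p_t(u,z)-\Psi_t(u)},\qquad\Psi_t(u)=\ln\sum_{z\in\mathcal C}e^{a\,p_t(u,z)},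
\]
and write $w_t(u)$ for the distribution $w_t(u,\cdot)$ on $\mathcal C$. Since $a$ is a large multiple of $\ln N$, poor centers are suppressed, while $\ln w_t$ still depends on $p_t$ in a Lipschitz way with constant of order $a$. The perfect center and $p_t\le1$ give
\begin{equation}\label{eq:psi}
a\le\Psi_t(u)\le a+\ln N .
\end{equation}

\emph{Lazy copies.} Let $y_0(u)=w_0(u)$. For $t\ge1$, if $\mathrm{KL}(y_{t-1}(u)\|w_t(u))>\kappa$, let $y_t(u)=w_t(u)$ and say that $u$ is \emph{updated} at time $t$; otherwise let $y_t(u)=y_{t-1}(u)$. In both cases
\begin{equation}\label{eq:invariant}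
\mathrm{KL}(y_t(u)\|w_t(u))\le\kappa .
\end{equation}

\emph{Assignment.} With one family of clocks $(\xi_z)_{z\in\mathcal C}$ for all $u$ and $t$, let $A_t(u)=A_{y_t(u)}$ and $L_t=\max_z\#\{x:A_t(x)=z\}$.

The quantities $p_t,w_t,y_t$ and the update times are functions of $r_1,\dots,r_t$ and do not involve the clocks. Hence $A_t$ is computed online, and conditionally on $\sigma$ all distributions $y_t(u)$ are fixed, $A_t(u)$ has law $y_t(u)$, and Lemma~\ref{lem:clocks} applies to any two of them.

\subsection*{The three properties}

\begin{lemma}[separation]\label{lem:sep}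
Let $d_t(u,v)=\Pr(X_t(u)\ne X_t(v)\mid\mathcal F_t)$. Then
\[
\Pr\big(A_t(u)\ne A_t(v)\,\big|\,\sigma\big)\le2\sqrt{2\kappa}+4a\,d_t(u,v).
\]
\end{lemma}

\begin{proof}
Write $d=d_t(u,v)$. The events $X_t(u)=X_s(c)$ and $X_t(v)=X_s(c)$ can differ only when $X_t(u)\ne X_t(v)$, so $|p_t(u,z)-p_t(v,z)|\le d$ for all $z$. Then corresponding terms of $e^{\Psi_t(u)}$ and $e^{\Psi_t(v)}$ are within a factor $e^{ad}$, so $|\Psi_t(u)-\Psi_t(v)|\le ad$ and $w_t(v,z)\ge e^{-2ad}w_t(u,z)$. Therefore
\[
\mathrm{TV}(w_t(u),w_t(v))=\sum_z\big(w_t(u,z)-w_t(v,z)\big)^+\le1-e^{-2ad}\le2ad .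
\]
By \eqref{eq:invariant} and Pinsker's inequality each lazy copy is within $\sqrt{\kappa/2}$ of the current weights in total variation, so $\mathrm{TV}(y_t(u),y_t(v))\le2\sqrt{\kappa/2}+2ad$. Lemma~\ref{lem:clocks} doubles this, and $4\sqrt{\kappa/2}=2\sqrt{2\kappa}$.
\end{proof}

For class sizes, Pinsker's inequality would only say that a stale copy puts mass about $\sqrt\kappa$ on poor centers. Because the current weights give poor centers extremely little mass, relative entropy does better and yields $\kappa$ in place of $\sqrt\kappa$.

\begin{lemma}[sizes]\label{lem:size}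
$\mathbb E[L_t\mid\sigma]\le4b+n\kappa+1$ for every $\sigma$ of positive probability.
\end{lemma}

\begin{proof}
Call $z$ \emph{poor for $x$} if $p_t(x,z)<\frac14$. For a center $z=(c,s)$,
\[
\#\{x:p_t(x,z)\ge\tfrac14\}\le4\sum_xp_t(x,z)=4\,\mathbb E\big[\#\{x:X_t(x)=X_s(c)\}\,\big|\,\mathcal F_t\big]\le4b,
\]
since each label is carried by at most $b$ elements at time $t$. An element assigned to $z$ either belongs to this set or is assigned to a center that is poor for it. So $L_t\le4b+\#\{x:A_t(x)\text{ is poor for }x\}$, and it suffices to bound, for each $x$, the conditional probability that $A_t(x)$ is poor for $x$ by $\kappa+1/n$.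

Let $B$ be the set of centers poor for $x$, let $\eta$ and $q$ be its masses under $y_t(x)$ and $w_t(x)$; the probability in question is $\eta$. If $B=\emptyset$ then $\eta=0$. Otherwise $B$ is a nonempty proper subset of $\mathcal C$, as $(x,t)\notin B$, and \eqref{eq:psi} gives $q\le Ne^{a/4-a}=N^{-5}$. By \eqref{eq:invariant}, \eqref{eq:dpi}, $1-q\le1$ and the inequality $s\ln s\ge s-1$ with $s=1-\eta$,
\[
\kappa\ge\eta\ln\frac\eta q+(1-\eta)\ln(1-\eta)\ge\eta\ln\frac\eta q-\eta .
\]
If $\eta\ge1/N$, then $\ln(\eta/q)\ge4\ln N\ge2$ because $N\ge18$, and so $\kappa\ge2\eta-\eta=\eta$. In all cases $\eta\le\kappa+1/N\le\kappa+1/n$.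
\end{proof}

The third property is the general form of the computation in Section~\ref{sec:toy}. The bounded function $\Psi_t(u)$ serves as a budget. As long as the label of $u$ stays put, each $p_t(u,z)$ has no drift and every unit of relative entropy between the lazy copy and the current weights is paid from the budget; a label change refills it by at most $a$.

\begin{lemma}[movement]\label{lem:move}
$\displaystyle\mathbb E\sum_{t=1}^H\#\{u:A_t(u)\ne A_{t-1}(u)\}\le\sqrt{2/\kappa}\,\big(n\ln N+a\,\mathbb E[M]\big).$
\end{lemma}

\begin{proof}
Fix $u$ and drop it from the notation. Let $J_t=\mathbf 1\{X_t(u)\ne X_{t-1}(u)\}$.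

\emph{Drift.} For $z=(c,s)$ let $I_t(z)=\mathbf 1\{X_t(u)=X_s(c)\}$, so that $p_t(z)=\mathbb E[I_t(z)\mid\mathcal F_t]$. The label $X_s(c)$ is the same in $I_t(z)$ and $I_{t-1}(z)$, hence $I_t(z)-I_{t-1}(z)\ge-J_t$. By the tower property,
\begin{equation}\label{eq:drift}
\mathbb E[p_t(z)-p_{t-1}(z)\mid\mathcal F_{t-1}]=\mathbb E[I_t(z)-I_{t-1}(z)\mid\mathcal F_{t-1}]\ge-\mathbb E[J_t\mid\mathcal F_{t-1}] .
\end{equation}

\emph{Budget.} Since $\ln w_t(z)=ap_t(z)-\Psi_t$ and $\sum_zy_{t-1}(z)=1$,
\begin{align*}
\mathrm{KL}(y_{t-1}\|w_t)-\mathrm{KL}(y_{t-1}\|w_{t-1})&=\sum_zy_{t-1}(z)\ln\frac{w_{t-1}(z)}{w_t(z)}\\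
&=\Psi_t-\Psi_{t-1}-a\sum_zy_{t-1}(z)\big(p_t(z)-p_{t-1}(z)\big).
\end{align*}
Let $K_t=\mathrm{KL}(y_t\|w_t)$, and let $D_t=\mathrm{KL}(y_{t-1}\|w_t)$ if $u$ is updated at time $t$ and $D_t=0$ otherwise. At an update $K_t=0$; otherwise $y_t=y_{t-1}$. In both cases $\mathrm{KL}(y_{t-1}\|w_t)=K_t+D_t$, so the left side above is $K_t-K_{t-1}+D_t$. The weights $y_{t-1}(z)$ are nonnegative, sum to $1$ and are determined by $\mathcal F_{t-1}$, so they may be taken out of the conditional expectation, and \eqref{eq:drift} gives
\[
\mathbb E[K_t-K_{t-1}+D_t]\le\mathbb E[\Psi_t-\Psi_{t-1}]+a\,\mathbb E[J_t].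
\]
Sum over $1\le t\le H$. As $K_0=0$, $K_H\ge0$, and $\Psi_H-\Psi_0\le\ln N$ by \eqref{eq:psi},
\begin{equation}\label{eq:budget}
\mathbb E\sum_{t=1}^HD_t\le\ln N+a\,\mathbb E\sum_{t=1}^HJ_t .
\end{equation}

\emph{From updates to changes.} Condition on $\sigma$. If $u$ is not updated at time $t$, then $A_t(u)=A_{t-1}(u)$. If it is, then $D_t=\mathrm{KL}(y_{t-1}\|y_t)>\kappa$, and Lemma~\ref{lem:clocks} and Pinsker's inequality bound the probability of a change by $2\sqrt{D_t/2}=\sqrt{2/D_t}\,D_t\le\sqrt{2/\kappa}\,D_t$. This is where laziness turns a square root into a linear term. Thus $\Pr(A_t(u)\ne A_{t-1}(u))\le\sqrt{2/\kappa}\,\mathbb E[D_t]$. Sum over $t$ using \eqref{eq:budget}, and then over $u$; the variables $J_t$ of all elements add up to $M$.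
\end{proof}

Had a center been a bare element $c$ standing for its current label $X_t(c)$, inequality \eqref{eq:drift} would contain a second term for label changes of $c$, and one such change would be charged by every element that puts weight on $c$, possibly order $b$ of them.

\section{All scales: proof of Proposition~\ref{prop:bayes}}\label{sec:assembly}

\subsection*{Parameters}

By Lemma~\ref{lem:lex}, an error at scale $b$ costs the class size one level up, which we shall bound by $12b$. The staleness term of Lemma~\ref{lem:sep} then costs $12b\cdot2\sqrt{2\kappa}$ per request. By Lemmas~\ref{lem:move} and~\ref{lem:shift}(ii), changes cost $12b\cdot\sqrt{2/\kappa}\cdot a\cdot2/b$ per unit of $\mathrm{OPT}_{\mathrm{move}}$. These agree when $b\sqrt\kappa=a/\sqrt\kappa$, that is $\kappa=a/b$, and their common value $24\sqrt{2ab}$ is of order $\sqrt{na}$ at the top scale. With this $\kappa$, Lemma~\ref{lem:size} gives classes of size $O(b)$ only if $n\kappa\le b$, that is $b\ge\sqrt{na}$. Below that scale we do not track at all, which again costs order $\sqrt{na}$ per request.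

Accordingly, let $2^h\le n<2^{h+1}$, let $\ell$ be the least integer with $2^\ell\ge\sqrt{na}$, and put $b_i=2^i$ and $\kappa_i=a/b_i$ for $\ell\le i\le h$. The hypothesis $n\ge16a$ is used here, to make the range nonempty: $2^\ell<2\sqrt{na}\le n/2<2^h$. Also $\ell\ge0$, so the $b_i$ are integers and there are at most $1+\log_2n$ levels. Summing geometric series downward from $b_h\le n$ gives $\sum_i\sqrt{b_i}\le\sqrt n/(1-2^{-1/2})=(2+\sqrt2)\sqrt n$ and $\sum_ib_i^{3/2}\le n^{3/2}/(1-2^{-3/2})$, whence
\begin{equation}\label{eq:sums}
24\sqrt{2a}\sum_{i=\ell}^h\sqrt{b_i}\le48(1+\sqrt2)\sqrt{na}\le116\sqrt{na},\qquad\sum_{i=\ell}^hb_i^{3/2}\le1.55\,n^{3/2}.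
\end{equation}

\subsection*{The algorithm}

For each level $i$ draw a shift $\theta_i$ uniform on $\{0,\dots,b_i-1\}$ and a family of clocks, all independent of each other and of $\sigma$; let $\theta=(\theta_\ell,\dots,\theta_h)$. Run the construction of Section~\ref{sec:tracking} with $(b_i,\theta_i,\kappa_i)$ and the clocks of level $i$, obtaining $X^i_t,M^i,d^i_t,A^i_t,L^i_t$, and put $L^{h+1}_t=n$. Fix linear orders on $\mathcal C$ and $V$, let $\hat\pi_t$ be the lexicographic order of Lemma~\ref{lem:lex} for $0\le t\le H$, and play $\pi_t=\hat\pi_t$ for $t\ge1$. This depends only on $r_1,\dots,r_t$ and the private randomness, so the algorithm is online.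

Since $b_i\ge\sqrt{na}$ we have $n\kappa_i=na/b_i\le b_i$, and Lemma~\ref{lem:size} gives $\mathbb E[L^i_t\mid\sigma,\theta]\le5b_i+1\le6b_i$. With $b_{i+1}=2b_i$, $n<2b_h$ and $b_\ell<2\sqrt{na}$ we obtain
\begin{equation}\label{eq:sizes}
\mathbb E[L^{i+1}_t\mid\sigma,\theta]\le12\,b_i\quad(\ell\le i\le h),\qquad\mathbb E[L^\ell_t\mid\sigma,\theta]\le12\sqrt{na}.
\end{equation}
Both bounds of Lemma~\ref{lem:lex} are sums of products of $L^{i+1}_t$ with a function of the level-$i$ assignments. Given $\sigma$ and $\theta$, the first factor depends only on the clocks of level $i+1$ (or is constant) and the second only on those of level $i$, so the two are independent. As \eqref{eq:sizes} holds for every $\sigma$ and $\theta$, we may replace $L^{i+1}_t$ by $12b_i$ in the conditional expectation of each product. This is why the levels use separate clocks and why Lemma~\ref{lem:size} was proved conditionally on $\sigma$.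

\subsection*{Request cost}

By \eqref{eq:lexreq}, \eqref{eq:sizes}, Lemma~\ref{lem:sep} and \eqref{eq:sums},
\begin{align*}
\mathbb E\big[|\hat\pi_t(u_t)-\hat\pi_t(v_t)|\,\big|\,\sigma,\theta\big]&\le12\sqrt{na}+\sum_{i=\ell}^h12b_i\Big(2\sqrt{2a/b_i}+4a\,d^i_t(u_t,v_t)\Big)\\
&\le128\sqrt{na}+48a\sum_{i=\ell}^hb_i\,d^i_t(u_t,v_t).
\end{align*}
For fixed $\theta$, the pair $\{u_t,v_t\}$ is determined by $\mathcal F_t$, so $d^i_t(u_t,v_t)$ is the conditional probability given $\mathcal F_t$ of the event $X^i_t(u_t)\ne X^i_t(v_t)$, and its expectation over $\sigma$ is the probability of that event. Now average over $\theta_i$ as well. Since $\theta_i$ is independent of $\sigma$, we may fix $\sigma$ first and apply Lemma~\ref{lem:shift}(i), which yields $b_i\,\mathbb E[d^i_t(u_t,v_t)]\le\mathbb E|\pi^*_t(u_t)-\pi^*_t(v_t)|$. Sum over $t$ and over the at most $1+\log_2n$ levels, and use $H\le\mathrm{OPT}_{\mathrm{req}}$ for the constant term: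
\begin{equation}\label{eq:req}
\mathbb E[\text{request cost}]\le\big(128\sqrt{na}+48a(1+\log_2n)\big)\,\mathbb E[\mathrm{OPT}_{\mathrm{req}}]=\rho\,\mathbb E[\mathrm{OPT}_{\mathrm{req}}].
\end{equation}

\subsection*{Rearrangement cost}

By the triangle inequality in the first step, the rearrangement cost is at most $\gamma\operatorname{inv}(\pi_0,\hat\pi_0)+\gamma\sum_{t=1}^H\operatorname{inv}(\hat\pi_{t-1},\hat\pi_t)$, and the first term is at most $\gamma n^2$. By \eqref{eq:lexmove}, \eqref{eq:sizes} and Lemma~\ref{lem:move}, applied for each fixed $\theta$ with $\sqrt{2/\kappa_i}=\sqrt{2b_i/a}$ and then averaged over $\theta$,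
\[
\gamma\,\mathbb E\sum_{t=1}^H\operatorname{inv}(\hat\pi_{t-1},\hat\pi_t)\le\sum_{i=\ell}^h12b_i\sqrt{\frac{2b_i}a}\,\Big(\gamma n\ln N+a\gamma\,\mathbb E[M^i]\Big).
\]
With $\ln N=a/8$ and \eqref{eq:sums}, the terms containing $n\ln N$ add up to
\[
\gamma\,\frac{12\sqrt2}8\sqrt a\,n\sum_{i=\ell}^hb_i^{3/2}\le\gamma\cdot2.13\cdot1.55\,\sqrt a\,n^{5/2}\le4\gamma\sqrt a\,n^{5/2}.
\]
By Lemma~\ref{lem:shift}(ii), $\gamma\,\mathbb E[M^i]\le2\,\mathbb E[\mathrm{OPT}_{\mathrm{move}}]/b_i$, so by \eqref{eq:sums} the remaining terms add up to at most
\[
24\sqrt{2a}\sum_{i=\ell}^h\sqrt{b_i}\;\mathbb E[\mathrm{OPT}_{\mathrm{move}}]\le116\sqrt{na}\;\mathbb E[\mathrm{OPT}_{\mathrm{move}}]\le\rho\,\mathbb E[\mathrm{OPT}_{\mathrm{move}}].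
\]
Altogether
\begin{equation}\label{eq:move}
\mathbb E[\text{rearrangement cost}]\le\rho\,\mathbb E[\mathrm{OPT}_{\mathrm{move}}]+\gamma\big(4\sqrt a\,n^{5/2}+n^2\big).
\end{equation}

Adding \eqref{eq:req} and \eqref{eq:move} gives $\mathbb E[\mathrm{ALG}(\pi_0,\sigma)]\le\rho\,\mathbb E[\mathrm{OPT}(\pi_0,\sigma)]+\beta_0$. This proves Proposition~\ref{prop:bayes} and, by Section~\ref{sec:minimax}, Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{1}

\bibitem{dmla}
\emph{An Improved Approximation Algorithm for Dynamic Minimum Linear Arrangement},
\texttt{https://drops.dagstuhl.de/\allowbreak storage/\allowbreak 00lipics/\allowbreak lipics-vol289-stacs2024/\allowbreak LIPIcs.STACS.2024.15/\allowbreak LIPIcs.STACS.2024.15.pdf}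

\end{thebibliography}
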